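
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Randomized two-server algorithms on triangles:\\ the bound $e/(e-1)$}


\begin{abstract}
Two servers move on a metric space of three points and serve requests on-line. We show that against an oblivious adversary every triangle, degenerate ones included, has randomized competitive ratio strictly less than $e/(e-1)$. For the isosceles triangle with base $1$ and legs $N/2$ we determine the ratio exactly for every integer $N\ge2$; these values tend to $e/(e-1)$. Hence $e/(e-1)$ is the supremum of the ratios over all triangles, and it is not attained. All upper bounds come from one explicit algorithm, whose analysis reduces to three one-variable inequalities between a piecewise linear function of exponential growth and a line.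
\end{abstract}

\section{Introduction}

Let $a,b,c$ be three points with positive pairwise distances that satisfy the triangle inequality; equality is allowed, as in the triangle with edge lengths $1,1,2$. Two servers occupy two of the points. Requests for points arrive one at a time, and a request at an uncovered point must be served at once by moving a server there. The cost of a move is the distance traveled. A randomized on-line algorithm $A$ is \emph{$\alpha$-competitive} (against an oblivious adversary) if there is a constant $C$ such that for every request sequence $\sigma$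
\[
\mathbb E[\mathrm{cost}_A(\sigma)]\le \alpha\,\mathrm{opt}(\sigma)+C ,
\]
where $\mathrm{opt}(\sigma)$ is the optimal off-line cost. The \emph{randomized competitive ratio} of the triangle is the infimum of such $\alpha$ over all randomized on-line algorithms.

The question treated here is posed in \cite{pandora}, together with the following known facts. The equilateral triangle and the $1$--$1$--$2$ triangle both have ratio $3/2$; there is a class of isosceles triangles whose ratios approach $e/(e-1)$; and every triangle studied so far has ratio below $e/(e-1)$. Is $e/(e-1)\approx1.582$ the limit for triangles?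

There is a good reason to expect this constant. Suppose $a$ and $b$ are close together and $c$ is far away. If requests alternate between $a$ and $b$, an algorithm with one server at $c$ must either shuttle the other server back and forth, paying a little each time, or pay a lot once to fetch the server from $c$; and it does not know when $c$ will be requested again. This is a rent-or-buy decision, and balancing it leads to exponentially growing probabilities and to the number $e$ (Section~\ref{sec:hand}). What is not obvious is that a general triangle cannot be worse. In general $d(a,c)\ne d(b,c)$, and then the quantity that measures how attractive it has become to fetch the server from $c$ grows in two alternating step sizes. Moreover, ending a phase of shuttling has a cost of its own. Near the limiting shape the ratio is below $e/(e-1)$ only by a small margin, and this cost enters the margin already at first order.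

\begin{theorem}\label{thm:main}
Every triangle, degenerate ones included, has randomized competitive ratio strictly less than $\dfrac e{e-1}$.
\end{theorem}

\begin{theorem}\label{thm:iso}
For every integer $N\ge2$, the isosceles triangle with base $1$ and legs $N/2$ has randomized competitive ratio exactly
\[
R_N=\frac{1+\frac1{2N}\bigl(1-\frac1N\bigr)^{N-1}}{1-\bigl(1-\frac1N\bigr)^N}.
\]
\end{theorem}

Here $R_2=\frac{9/8}{3/4}=\frac32$ is the equilateral value, and $R_N\to\frac1{1-1/e}=\frac e{e-1}$ as $N\to\infty$. By Theorem~\ref{thm:main} no triangle reaches $e/(e-1)$, and by Theorem~\ref{thm:iso} some triangles come arbitrarily close. This answers the question.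

\begin{corollary}
The supremum of the randomized competitive ratios over all triangles is $e/(e-1)$, and it is not attained.
\end{corollary}

Section~\ref{sec:prelim} recalls work functions, and Section~\ref{sec:hand} shows the mechanism in two small computations. Section~\ref{sec:crit} introduces coordinates and states a criterion, Proposition~\ref{prop:crit}: if three inequalities with a parameter $E\ge2$ hold, then the triangle has ratio at most $E/(E-1)$. Section~\ref{sec:alg} proves the criterion by giving the algorithm. Section~\ref{sec:iso} proves Theorem~\ref{thm:iso}. Sections~\ref{sec:large} and~\ref{sec:small} show that for $E=e$ the three inequalities hold strictly for every triangle, which gives Theorem~\ref{thm:main}.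

\section{Holes and work functions}\label{sec:prelim}

\paragraph{Lazy algorithms and holes.} An algorithm is \emph{lazy} if it moves only when an uncovered point is requested, and then moves one server to that point. Any algorithm can be made lazy without increasing its cost: when a point is requested that the lazy servers do not cover, move there the lazy server whose counterpart in the given algorithm serves this request; otherwise do nothing. Each lazy server always stands where its counterpart stood at the time of the last move of that lazy server (or at the start). So by the triangle inequality it travels no farther than its counterpart. This works on-line, off-line, and for each outcome of the coin flips of a randomized algorithm. A lazy algorithm keeps the servers on distinct points, so a configuration is described by its \emph{hole}, the uncovered point. Moving the hole from $u$ to $v$ means moving the server at $v$ to $u$ and costs $d(u,v)$. A request $r$ demands that the hole not be at $r$.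

\paragraph{Work functions.} Let $W(u)$ be the minimal cost of moving the hole in such a way that all requests so far are served and the hole ends at $u$. If the hole is initially at $u_0$, then $W(u)=d(u_0,u)$ at the start, and a request $r$ changes $W$ into
\[
W'(u)=\min_{v\ne r}\bigl(W(v)+d(v,u)\bigr).
\]
The function $W$ is always $1$-Lipschitz, being at first a distance function and then a minimum of such functions plus constants. Hence $W'(u)=W(u)$ for $u\ne r$, and
\begin{equation}\label{eq:wf}
\text{request $r$ only replaces } W(r)\text{ by }\min_{v\ne r}\bigl(W(v)+d(v,r)\bigr).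
\end{equation}
At the end, $\mathrm{opt}=\min_uW(u)$.

\paragraph{Algorithms as mass transport.} Suppose a rule assigns to each history of requests a probability distribution of the hole, and to each change of distribution a transport plan. If the plan moves mass $m_{uv}$ out of the mass $m_u$ at $u$ to the point $v$, let the hole move from $u$ to $v$ with probability $m_{uv}/m_u$. This is a randomized on-line algorithm whose expected cost is the transport cost. We describe our algorithm in this form; it need not be lazy.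

\section{The mechanism in two small cases}\label{sec:hand}

\paragraph{The equilateral triangle.} Let all distances be $1$. By \eqref{eq:wf} only two kinds of work functions occur: $(m,m+1,m+1)$, with one minimum $i$, and $(m,m,m+1)$, with two minima $i,k$. From the first kind, a request at $i$ gives the second kind with minimum $m+1$, attained at the other two points. From the second kind, a request at $i$ gives the first kind with the same $m$ and minimum at $k$. All other requests change nothing. Let the algorithm keep its hole at the unique minimum, or with probability $\frac12$ at each of two minima. The first transition raises $\min W$ by $1$ and costs $1$; the second leaves $\min W$ unchanged and costs $\frac12$. The two alternate, so up to an additive constant the algorithm pays $\frac32$ for each rise of $\min W$ by $1$: it is $\frac32$-competitive. Here the distribution is a function of the work function. In the general algorithm it will be a function of the work function and a label that the algorithm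 maintains.

\paragraph{One run on an isosceles triangle.} Let $d(a,b)=1$ and $d(a,c)=d(b,c)=d=N/2$ with an integer $N\ge2$. Let $\{x,y\}=\{a,b\}$, let the hole be at $x$, and let $(W(x),W(y),W(c))=(0,1,d)$. The adversary requests $x_1=x$, $x_2=y$, $x_3=x,\dots$ By \eqref{eq:wf}, the $k$-th request replaces $W(x_k)=k-1$ by $\min(k+1,2d)=\min(k+1,N)$. So after $k\le N-1$ requests
\[
W(x_{k+1})=k,\qquad W(x_k)=k+1,\qquad W(c)=d .
\]
At this moment the adversary may request $c$, which makes $W(c)=k+d$: the initial picture is restored, with $x_{k+1}$ in the role of $x$, and the optimum has risen by $k$. Suppose that after $k$ requests the algorithm has its hole at $c$ with probability $\rho_k$ and at $x_{k+1}$ with probability $1-\rho_k$. The next request forces all the mass at $x_{k+1}$ to move: $1-\rho_{k+1}$ goes to the other point of $\{a,b\}$ at distance $1$ (rent), and $\rho_{k+1}-\rho_k$ goes to $c$ (buy). If $S_k$ is the cost so far, then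
\[
S_{k+1}-S_k=1-\rho_{k+1}+d(\rho_{k+1}-\rho_k).
\]
If $c$ is requested after step $k$, the mass at $c$ returns to $x_{k+1}$ at cost $d\rho_k$. Balance: require that the run then has cost exactly $\alpha k$, whatever $k$ is. Subtracting $S_k+d\rho_k=\alpha k$ for consecutive $k$ gives $1-\rho_{k+1}+N(\rho_{k+1}-\rho_k)=\alpha$, that is,
\[
(N-1)\rho_{k+1}=N\rho_k+(\alpha-1),\qquad\text{so}\qquad \rho_k=(\alpha-1)(P^k-1),\quad P=\tfrac N{N-1}.
\]
The probability of having bought grows like compound interest. After $N$ requests $W(a)=W(b)=N$ and $W(c)=d$, so $W(a)=W(c)+d(a,c)$, and all the mass should be at $c$. Setting $\rho_N=1$ gives $\alpha=1/(1-(1-\frac1N)^N)\to\frac e{e-1}$. This computation leaves out the cost of getting from $c$ back into a new run; the true value $R_N$ is a little larger.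

Two features carry over to all triangles. First, write $\alpha=E/(E-1)$, so that $\alpha-1=1/(E-1)$. Then the scaled probability $r_k=(E-1)\rho_k=P^k-1$ does not depend on $\alpha$: the growth law is intrinsic, and $E$ only fixes the height $E-1$ at which it is cut off. Second, $E$ is limited by the way in which the run ends. In the limit of large $N$ this will become the inequality $e^w\ge Ew$ near $w=1$, which says that $E\le e$: the line through the origin tangent to the exponential touches it at $w=1$ and has slope $e$.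

\section{Coordinates and the criterion}\label{sec:crit}

\subsection{The tripod}

Three-point metrics are tripods: with suitable leg lengths, the distance of two points is the sum of their legs. We write $\lambda_a/2,\lambda_b/2,\lambda_c/2$ for the legs, so that
\[
2d(i,j)=\lambda_i+\lambda_j,\qquad \lambda_k=d(i,k)+d(j,k)-d(i,j)\ge0
\]
whenever $\{i,j,k\}=\{a,b,c\}$. Name the points so that $\lambda_a\le\lambda_b\le\lambda_c$, which means $d(a,b)\le d(a,c)\le d(b,c)$, and scale so that $\lambda_c=1$; this is possible because $\lambda_c=0$ would make all distances zero. With $p=\lambda_a$ and $q=\lambda_b$ (Figure~\ref{fig:tripod}) the triangle is described by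
\[
0\le p\le q\le1,\qquad q>0 .
\]
Here $q>0$ because $d(a,b)=\frac{p+q}2>0$. The corner $(p,q)=(1,1)$ is the equilateral triangle, $(0,1)$ is the $1$--$1$--$2$ triangle, and the excluded corner $(0,0)$ is the limit in which $a$ and $b$ merge.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (0,0)--(-1,0.55) node[left]{$a$};
\draw (0,0)--(-1.5,-0.95) node[left]{$b$};
\draw (0,0)--(4,0) node[right]{$c$};
\fill (-1,0.55) circle (2pt) (-1.5,-0.95) circle (2pt) (4,0) circle (2pt);
\node at (-0.35,0.55) {$\frac p2$};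
\node at (-0.5,-0.75) {$\frac q2$};
\node at (2,0.3) {$\frac12$};
\end{tikzpicture}
\caption{The tripod of a triangle with $0\le p\le q\le 1$. Distances are measured along the legs: $d(a,b)=\frac{p+q}2$, $d(a,c)=\frac{1+p}2$, $d(b,c)=\frac{1+q}2$.}
\label{fig:tripod}
\end{figure}

Throughout we use
\[
n=p+q,\quad P=1+p,\quad Q=1+q,\quad Y=PQ=1+n+pq,\quad \theta=\tfrac qn,\quad \eta=\tfrac pn=1-\theta,\quad \omega=\theta\eta,\quad \mu=\tfrac{pq}n .
\]
So $2d(a,b)=n$, $2d(a,c)=P$, $2d(b,c)=Q$, and
\begin{equation}\label{eq:rel}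
\tfrac12\le\theta\le1,\quad \mu=\omega n=\theta p=\eta q\le p,\quad q\theta=q-\mu,\quad \theta^2=\theta-\omega,\quad \eta^2=\eta-\omega,\quad \omega\le\tfrac14 .
\end{equation}

\subsection{The growth functions}

Define $f,g$ on $[0,\infty)$ by
\begin{equation}\label{eq:fg}
f(v)=v\ (0\le v\le q),\quad g(v)=v\ (0\le v\le p),\quad f(v+q)=q+Pg(v),\quad g(v+p)=p+Qf(v).
\end{equation}
They replace the compound-interest law $P^k-1$ of Section~\ref{sec:hand}. If $f,g$ are known on $[0,s]$, then \eqref{eq:fg} gives $f$ on $[0,s+q]$ and $g$ on $[0,s+p]$, and applied once more it gives both on $[0,s+n]$. Since $n>0$, $f$ and $g$ are well defined. At $v=0$ the two prescriptions agree, and $f,g$ are continuous, increasing and piecewise linear with value $0$ at $0$. Applying \eqref{eq:fg} twice,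
\begin{equation}\label{eq:period}
f(v+n)=Yf(v)+n+p^2,\qquad g(v+n)=Yg(v)+n+q^2 .
\end{equation}
The breakpoints of $f$ are $kn$ and $kn+q$, with slope $Y^k$ on $[kn,kn+q]$ and $Y^kP$ on $[kn+q,(k+1)n]$; those of $g$ are $kn$ and $kn+p$, with slope $Y^k$ on $[kn,kn+p]$ and $Y^kQ$ on $[kn+p,(k+1)n]$ $(k=0,1,\dots)$. Also $g(v+p)\ge f(v)$ and $f(v+q)\ge g(v)$, directly from \eqref{eq:fg}.

\subsection{The criterion}

For $E\ge2$ put $\kappa=E+(E-1)\mu$ and
\begin{align*}
B_1(w)&=P(1+g(w))-\kappa w,\\
B_2(w)&=P+Qf(w)-\kappa w,\\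
B_3(w)&=Q(P+f(w))-(\kappa+q)w=B_2(w)+q(P-w).
\end{align*}

\begin{proposition}\label{prop:crit}
Let $E\ge2$ and suppose that
\begin{align*}
&\text{(T1)}\quad B_1\ge0\ \text{ on }[1,P],\\
&\text{(T2)}\quad B_2\ge0\ \text{ on }[1,P],\\
&\text{(T3)}\quad B_3\ge0\ \text{ on }[P,Q].
\end{align*}
Then the triangle has randomized competitive ratio at most $E/(E-1)$.
\end{proposition}

\begin{remark}
For the $1$--$1$--$2$ triangle ($p=0$, $q=n=1$, $P=1$, $Q=Y=2$) take $E=\kappa=3$. Then $f(1)=1$, $f(2)=3$, $g(1)=2$, so that $B_1(1)=B_2(1)=0$ and $B_3(1)=B_3(2)=0$, with $B_3$ linear in between. So (T1)--(T3) hold with equality everywhere, and the criterion gives the upper bound $\frac32$, which is the known value.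
\end{remark}

\section{The algorithm}\label{sec:alg}

This section proves Proposition~\ref{prop:crit}. Fix $E\ge2$ with (T1)--(T3). We write $d_{ij}$ for $d(i,j)$, and $\{i,j,k\}$ is always $\{a,b,c\}$.

The plan is as follows. At each time one point $i$ is the \emph{base point}, a second point $j$ never holds the hole, and the hole is split between $i$ and the third point $k$. The share of $k$ depends on a single parameter $v$, which measures how attractive $k$ has become. A potential argument reduces the analysis to one inequality per transition. For most transitions this inequality is made tight by the choice of the distribution; the two transitions at which a run between $a$ and $b$ ends yield (T1)--(T3).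

\subsection{States and transitions}

For $0\le v\le\lambda_k$ we say that $W$ is in \emph{state} $(i,j;v)$ with \emph{base} $\beta$ if
\[
W(i)=\beta,\qquad W(j)=\beta+d_{ij},\qquad W(k)=\beta+d_{ik}-v .
\]
So a hole at $j$ is as bad as it can be compared with $i$, and a larger $v$ makes $k$ more attractive. If the initial hole is $u_0$, the initial work function is in state $(u_0,j;0)$ with base $0$, for either $j\ne u_0$; choose one of these labels. The algorithm keeps track of the label $(i,j;v)$ by the following rules.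

\begin{lemma}\label{lem:trans}
In state $(i,j;v)$ with base $\beta$:
\begin{itemize}
\item a request at $j$ changes nothing;
\item a request at $k$ leads to $(i,j;0)$ with base $\beta$;
\item a request at $i$ leads, if $v<\lambda_k-\lambda_j$, to $(j,i;v+\lambda_j)$ with base $\beta+d_{ij}$ \emph{(shuttle)};
\item a request at $i$ leads, if $v\ge\lambda_k-\lambda_j$, to $(k,i;\lambda_k-v)$ with base $\beta+d_{ik}-v$ \emph{(switch)}.
\end{itemize}
\end{lemma}
\begin{proof}
We use \eqref{eq:wf}. For $j$, the new value is $\beta+\min(d_{ij},\,d_{ik}+d_{jk}-v)=\beta+d_{ij}$, as $v\le\lambda_k$. For $k$, it is $\beta+\min(d_{ik},d_{ij}+d_{jk})=\beta+d_{ik}$. For $i$, it is $W'(i)=\beta+\min(2d_{ij},2d_{ik}-v)$, and $2d_{ik}-2d_{ij}=\lambda_k-\lambda_j$ decides which term is smaller.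

If $v<\lambda_k-\lambda_j$, put $\beta'=\beta+d_{ij}$. Then $W'(j)=\beta'$, $W'(i)=\beta'+d_{ij}$, and $W'(k)=\beta+d_{ik}-v=\beta'+d_{jk}-v'$ with $v'=v+d_{ij}+d_{jk}-d_{ik}=v+\lambda_j\in[0,\lambda_k]$.

If $v\ge\lambda_k-\lambda_j$, put $\beta'=\beta+d_{ik}-v$. Then $W'(k)=\beta'$, $W'(i)=\beta'+d_{ik}$, and $W'(j)=\beta+d_{ij}=\beta'+d_{jk}-v'$ with $v'=d_{ik}+d_{jk}-d_{ij}-v=\lambda_k-v\in[0,\lambda_j]$.
\end{proof}

\subsection{The distribution and the potential}

In state $(i,j;v)$ the hole is at $k$ with probability $\rho=r_{ij}(v)/(E-1)$ and at $i$ with probability $1-\rho$, where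
\begin{gather*}
r_{ba}(v)=\min(E-1,f(v)),\qquad r_{ab}(v)=\min(E-1,g(v)),\qquad r_{ac}(v)=r_{bc}(v)=\tfrac{(E-1)v}n,\\
r_{cb}(v)=\tfrac vP\bigl(E-(E-1)\theta\bigr),\qquad r_{ca}(v)=\tfrac1Q\bigl[(E-1)\theta v+(v-q+p)^+\bigr].
\end{gather*}
Here $t^+=\max(t,0)$, and $v$ ranges over $[0,\lambda_k]$. These formulas are not guessed: apart from the cutoff at $E-1$, each will turn out to make one of the inequalities below an equality. All $r_{ij}(0)$ are $0$, and all values lie in $[0,E-1]$. This is clear for the first four. For $v\le p$, using $\frac pP\le\frac12$ and $\theta\ge\frac12$, $0\le r_{cb}(v)\le\frac12\cdot\frac{E+1}2\le E-1$ because $E\ge2$; and for $v\le q$, $r_{ca}(v)\le\frac{(E-1)q+p}{1+q}\le E-1$ because $p\le1\le E-1$.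

The potential is
\[
\Psi=s_i+E\beta-r_{ij}(v)\,d_{ik},\qquad s_a=\tfrac P2,\quad s_b=\tfrac Q2,\quad s_c=P-(E-1)\mu .
\]
We shall show that each request satisfies
\begin{equation}\label{eq:amort}
(E-1)\cdot(\text{expected cost})\le\Delta\Psi .
\end{equation}
Since $r$ and $s$ are bounded, summation gives $\mathbb E[\mathrm{cost}]\le\frac E{E-1}W_{\rm end}(i)+C'$ with the final base point $i$, and $W_{\rm end}(i)\le\mathrm{opt}+\max d$ by the Lipschitz property. This is the proposition.

For a request at $j$ there is nothing to do, since the hole is never at $j$. At a request $k$ the mass $\rho$ at $k$ moves to $i$. The left side of \eqref{eq:amort} is $(E-1)\rho d_{ik}=r_{ij}(v)d_{ik}$, and this is also $\Delta\Psi$; this explains the last term of $\Psi$. Only requests at $i$ remain.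

\subsection{The inequality for a request at the base point}

Write $r,\rho$ for the old and $r',\rho'$ for the new values.

\emph{Shuttle.} The old masses are $\rho$ at $k$ and $1-\rho$ at $i$, the new ones $\rho'$ at $k$ and $1-\rho'$ at $j$. We shall see that always $\rho'\ge\rho$. Then move $1-\rho'$ from $i$ to $j$ and $\rho'-\rho$ from $i$ to $k$. The scaled cost is $(E-1-r')d_{ij}+(r'-r)d_{ik}$, and $\Delta\Psi=s_j-s_i+Ed_{ij}-r'd_{jk}+rd_{ik}$. So \eqref{eq:amort} is equivalent to
\begin{equation}\label{eq:C1}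
\lambda_kr'\le s_j-s_i+d_{ij}+2d_{ik}r .
\end{equation}

\emph{Switch.} The new masses are $\rho'$ at $j$ and $1-\rho'$ at $k$, and $\Delta\Psi=s_k-s_i+E(d_{ik}-v)-r'd_{jk}+rd_{ik}$. If $\rho+\rho'\le1$, move $\rho'$ from $i$ to $j$ and $1-\rho-\rho'$ from $i$ to $k$. The scaled cost is $r'd_{ij}+(E-1-r-r')d_{ik}$, and \eqref{eq:amort} is equivalent to
\begin{equation}\label{eq:C2}
2d_{ik}r\ge s_i-s_k-d_{ik}+Ev+\lambda_jr' .
\end{equation}
If $\rho+\rho'>1$, move all of $1-\rho$ from $i$ to $j$ and $\rho'-1+\rho$ from $k$ to $j$. The scaled cost is $(E-1-r)d_{ij}+(r+r'-(E-1))d_{jk}$, and \eqref{eq:amort} is equivalent to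
\begin{equation}\label{eq:C3}
2d_{jk}r'\le s_k-s_i+E(d_{ik}-v)+(E-1)(d_{jk}-d_{ij})+\lambda_ir .
\end{equation}

We now go through the six pairs $(i,j)$, recalling $\lambda_a=p$, $\lambda_b=q$, $\lambda_c=1$. For each shuttle we check $\rho'\ge\rho$ and \eqref{eq:C1}. For each switch we check \eqref{eq:C2}, and either $\rho+\rho'\le1$ or \eqref{eq:C3} when $\rho+\rho'>1$.

\subsection{The transitions that determine the distribution}

\emph{$(a,c;v)$}, $k=b$. As $\lambda_b-\lambda_c=q-1\le0$, this is a switch, to $(b,a;q-v)$, with $r'=f(q-v)=q-v\le1\le E-1$. Since $s_a-s_b-d_{ab}=\frac{P-Q-n}2=-q$, \eqref{eq:C2} reads $nr\ge-q+Ev+(q-v)=(E-1)v$: equality. The sum $\rho+\rho'=\frac vn+\frac{q-v}{E-1}$ is linear in $v$ and at most $1$ at $v=0$ and $v=q$.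

\emph{$(b,c;v)$}, $k=a$. A switch, to $(a,b;p-v)$, as $p-1\le0$; here $r'=g(p-v)=p-v$ and $s_b-s_a-d_{ab}=\frac{Q-P-n}2=-p$. So \eqref{eq:C2} reads $nr\ge-p+Ev+(p-v)$: equality. The sum $\rho+\rho'=\frac vn+\frac{p-v}{E-1}$ is at most $1$ at $v=0,p$, hence always.

\emph{$(c,b;v)$}, $k=a$. A switch, to $(a,c;p-v)$, as $p-q\le0$. Since $s_c-s_a-d_{ac}=-(E-1)\mu$ and $q\,r_{ac}(p-v)=(E-1)\theta(p-v)=(E-1)\mu-(E-1)\theta v$, \eqref{eq:C2} reads $Pr\ge v(E-(E-1)\theta)$: equality. The sum $\rho+\rho'$ is linear in $v$, equal to $\frac pn\le1$ at $v=0$ and to $\rho\le1$ at $v=p$.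

\emph{$(c,a;v)$}, $k=b$. If $v<\lambda_b-\lambda_a=q-p$, it is a shuttle to $(a,c;v+p)$. As $s_a-s_c+d_{ac}=(E-1)\mu$ and $q\,r'=(E-1)\theta(v+p)=(E-1)(\theta v+\mu)$, \eqref{eq:C1} reads $(E-1)\theta v\le Qr$: equality. Moreover $\rho=\frac{\theta v}Q\le\frac vn\le\rho'$, since $q\le Q$. If $v\ge q-p$, it is a switch to $(b,c;q-v)$. Now $s_c-s_b-d_{bc}=P-Q-(E-1)\mu=p-q-(E-1)\mu$ and $p\,r'=(E-1)\eta(q-v)=(E-1)(\mu-\eta v)$, so \eqref{eq:C2} reads $Qr\ge p-q+Ev-(E-1)\eta v=(E-1)\theta v+(v-q+p)$: equality. The sum $\rho+\rho'$ is linear on $[q-p,q]$. At $v=q-p$ it is $\theta\frac{q-p}Q+\eta\le1$, and at $v=q$ it is $\rho\le1$.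

\emph{$(b,a;v)$ and $(a,b;v)$, shuttles}, $k=c$. From $(b,a;v)$ with $v<1-p$ we go to $(a,b;v+p)$. As $s_a-s_b+d_{ab}=\frac{P-Q+n}2=p$, \eqref{eq:C1} reads $r'\le p+Qr$. If $f(v)\le E-1$, then $p+Qr=g(v+p)\ge r'$; otherwise $p+Qr=p+Q(E-1)\ge E-1\ge r'$. And $\rho'\ge\rho$ because $g(v+p)\ge f(v)$. From $(a,b;v)$ with $v<1-q$ we go to $(b,a;v+q)$. As $s_b-s_a+d_{ab}=q$, \eqref{eq:C1} reads $r'\le q+Pr$. If $g(v)\le E-1$, the right side is $f(v+q)\ge r'$; otherwise it is at least $E-1\ge r'$. And $\rho'\ge\rho$ because $f(v+q)\ge g(v)$. This is why $f$ and $g$ satisfy \eqref{eq:fg}.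

So far no condition on $E$ beyond $E\ge2$ was needed. What remains is the end of a run between $a$ and $b$, when $c$ takes over as the base point. There the distribution is already fixed, and the inequalities are genuine conditions.

\subsection{The end of a run: switch from $(b,a;v)$}

Here $k=c$ and $1-p\le v\le1$. With $\tau=1-v\in[0,p]$ the new state is $(c,b;\tau)$, so $r'=r_{cb}(\tau)$, and $s_b-s_c-d_{bc}=-P+(E-1)\mu$.

\emph{If $\rho+\rho'\le1$}, \eqref{eq:C2} reads $Qr\ge Ev-P+(E-1)\mu+p\,r_{cb}(\tau)$. Suppose first that $f(v)\ge E-1$, so $r=E-1$. Since $p\,r_{cb}(\tau)\le E\tau$, the right side is at most $E-1-p+(E-1)\mu\le Q(E-1)$, as $\mu\le q$. Now let $f(v)<E-1$ and put $w=v+p\in[1,P]$. Then $Qf(v)=g(w)-p$ and $\tau=P-w$. Multiply by $P$ and use $Pp\,r_{cb}(\tau)=\tau\bigl(pE-(E-1)\mu\bigr)$. The left side is $Pg(w)-Pp$; the right side is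
\[
P\bigl[E(w-p)-P+(E-1)\mu\bigr]+(P-w)\bigl(pE-(E-1)\mu\bigr)=w\bigl[E(P-p)+(E-1)\mu\bigr]-P^2=\kappa w-P^2 .
\]
As $P^2-Pp=P$, the condition is $P(1+g(w))\ge\kappa w$, which is (T1).

\emph{If $\rho+\rho'>1$}, use $(E-1)(d_{bc}+d_{ac}-d_{ab})=E-1$ to see that \eqref{eq:C3} reads
\[
Pr'\le p+E\tau-(E-1)\mu+qr .
\]
As $r>E-1-r'$, it suffices that $(P+q)r'\le p+E\tau+(E-1)(q-\mu)$. Indeed, since $q\le1\le P$, $\theta\ge\frac12$, $\tau\le p$ and $\mu\le q$,
\[
(P+q)r'=\bigl(1+\tfrac qP\bigr)\tau\bigl(E-(E-1)\theta\bigr)\le2\tau\cdot\tfrac{E+1}2=(E+1)\tau\le E\tau+p .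
\]

\subsection{The end of a run: switch from $(a,b;v)$}

Here $k=c$ and $1-q\le v\le1$. With $\tau=1-v\in[0,q]$ the new state is $(c,a;\tau)$, so $r'=r_{ca}(\tau)$, and $s_a-s_c-d_{ac}=-P+(E-1)\mu$. We first bound $r'$. Let $\chi=p/q\in[0,1]$, so that $\theta=\frac1{1+\chi}$. Since $\chi\tau-(\tau-q+p)=(q-p)(1-\frac\tau q)\ge0$, we have $(\tau-q+p)^+\le\chi\tau$, hence
\[
r'\le\frac{\zeta\tau}Q,\qquad\zeta=\frac{E-1}{1+\chi}+\chi\le\max\bigl(E-1,\tfrac{E+1}2\bigr)\le E,
\]
by convexity of $\zeta$ in $\chi$.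

\emph{If $\rho+\rho'\le1$}, \eqref{eq:C2} reads $Pr\ge Ev-P+(E-1)\mu+q\,r_{ca}(\tau)$. If $g(v)\ge E-1$, then $r=E-1$; since $q\,r_{ca}(\tau)\le E\tau$, the right side is at most $E-1-p+(E-1)\mu\le P(E-1)$, as $\mu\le p$. Let $g(v)<E-1$ and $w=v+q\in[1,Q]$. Then $Pg(v)=f(w)-q$, $\tau=Q-w$ and $\tau-q+p=P-w$. Multiply by $Q$ and use $q\theta=q-\mu$. The left side is $Qf(w)-Qq$; the right side is
\begin{multline*}
Q\bigl[E(w-q)-P+(E-1)\mu\bigr]+(E-1)(q-\mu)(Q-w)+q(P-w)^+\\
=-PQ-Qq+(\kappa+q)w+q(P-w)^+ ,
\end{multline*}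
because the coefficient of $w$ is $EQ-(E-1)q+(E-1)\mu=\kappa+q$, and the constants are $-EQq-PQ+(E-1)Qq$. So the condition is $Qf(w)+PQ\ge(\kappa+q)w+q(P-w)^+$. For $w\le P$ this is (T2), since $PQ-qP=P$; for $w\ge P$ it is (T3).

\emph{If $\rho+\rho'>1$}, use $(E-1)(d_{ac}+d_{bc}-d_{ab})=E-1$ again; \eqref{eq:C3} reads $Qr'\le p+E\tau-(E-1)\mu+pr$. As $r>E-1-r'$ and $\mu\le p$, it suffices that $(Q+p)r'\le p+E\tau$. Now $\frac pQ=\frac{\chi q}{1+q}\le\frac\chi2$ since $q\le1$, and therefore
\[
(Q+p)r'\le\bigl(1+\tfrac\chi2\bigr)\zeta\tau\le\bigl(E-1+\chi+\tfrac{\chi^2}2\bigr)\tau\le(E+\chi)\tau\le E\tau+p ,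
\]
because $\frac{1+\chi/2}{1+\chi}\le1$, $\chi^2\le1$ and $\chi\tau\le\chi q=p$. This completes the proof of Proposition~\ref{prop:crit}. \qed

\section{Isosceles triangles with legs $N/2$}\label{sec:iso}

We prove Theorem~\ref{thm:iso}.

\subsection{Upper bound}

After scaling, $p=q=\frac1{N-1}$, $P=Q=\frac N{N-1}=Np$ and $\mu=\frac p2$. So $f=g$, and \eqref{eq:fg} gives $f(kp)=P^k-1$ by induction, as $p+P(P^k-1)=P^{k+1}-1$. Choose $E$ such that $\kappa=E+(E-1)\frac p2=P^N$, that is, $E=\frac{P^N+p/2}{1+p/2}$. Then $E\ge2$, because $P^N=(1-\frac1N)^{-N}>e>\frac52\ge2+\frac p2$.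

The function $f$ is linear on $[1,P]=[(N-1)p,Np]$. Both (T1) and (T2) say that $P(1+f(w))\ge\kappa w$ there, and this holds with equality at both ends: $P\cdot P^{N-1}=\kappa$ and $P\cdot P^N=\kappa P$. In (T3) only $w=P=Q$ matters, and $B_3(P)=B_2(P)=0$. By Proposition~\ref{prop:crit} the ratio is at most
\[
\frac E{E-1}=\frac{P^N+\frac p2}{P^N-1}=\frac{1+\frac p2P^{-N}}{1-P^{-N}}=R_N ,
\]
since $P^{-N}=(1-\frac1N)^N$ and $\frac p2P^{-N}=\frac1{2(N-1)}(1-\frac1N)^N=\frac1{2N}(1-\frac1N)^{N-1}$.

\subsection{The adversary}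

Now let $d(a,b)=1$, $d(a,c)=d(b,c)=d=\frac N2$, and put $\nu=1-\frac1N$, $\alpha=R_N$. The adversary is random. It plays the runs of Section~\ref{sec:hand} and stops each at a random time, with the stopping probability chosen such that on-line it does not matter whether one rents or buys. Before each run it forces the hole to where the run should begin. Its states, with $\{x,y\}=\{a,b\}$ and a \emph{level} $m$, are
\[
O_x:\ (W(x),W(y),W(c))=(m,m+1,m+d),\qquad Z:\ (W(a),W(b),W(c))=(m,m,m+d),
\]
so that $\min W=m$ in each of them.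

\emph{In $Z$} it requests $a$ or $b$, each with probability $\frac12$. By \eqref{eq:wf} a request at $a$ gives $O_b$ and a request at $b$ gives $O_a$, at the same level (as $2d\ge1$).

\emph{In $O_x$} it first requests $y,c,y,c$. This does not change $W$, since $W(y)=W(x)+1\le W(c)+d$ and $W(c)=W(x)+d\le W(y)+d$. Then it requests $x_1=x,x_2=y,x_3=x,\dots$ As in Section~\ref{sec:hand}, after $k\le N-1$ of these $W(x_{k+1})=m+k$, $W(x_k)=m+k+1$, $W(c)=m+d$; the $N$-th one gives $W(a)=W(b)=m+N$, $W(c)=m+d$. After each $k\le N-1$ of them, if it has not stopped before, it stops with probability $\frac1N$ and requests $c$; this gives $O_{x_{k+1}}$ at level $m+k$. After $k=N$ it requests $(ab)^N$, that is, $a,b,\dots,a,b$ with $2N$ requests, which does not change $W$ because $W(c)+d=m+N$, and then $c$; this gives $Z$ at level $m+N$.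

An initial hole at $a$ or $b$ gives $O_a$ or $O_b$ at level $0$. If it is at $c$, one request at $c$ gives $Z$ at level $d$.

\subsection{Forcing blocks}

A function $V$ on $\{a,b,c\}$ is called $1$-Lipschitz if $|V(u)-V(u')|\le d(u,u')$.

\begin{lemma}\label{lem:force}
Let $V$ be $1$-Lipschitz, and let a block of requests be served, moving the hole from $u$ to $u'$. For the block $y,c,y,c$ with $\{x,y\}=\{a,b\}$,
\[
\mathrm{cost}+V(u')\ge d(u,x)+V(x);
\]
for the block $(ab)^N$, $\ \mathrm{cost}+V(u')\ge d(u,c)+V(c)$.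
\end{lemma}
\begin{proof}
If the hole is at the target $t$ ($t=x$ or $t=c$) at some time, then $\mathrm{cost}\ge d(u,t)+d(t,u')$ and $V(u')\ge V(t)-d(t,u')$. Suppose it is never there. In the first block the hole after the four requests is then at $c,y,c,y$. So $\mathrm{cost}\ge3d$, and $V(u')\ge V(x)-1\ge V(x)-d$; the sum is at least $2d+V(x)\ge d(u,x)+V(x)$. In the second block the hole alternates between $b$ and $a$ after the $2N$ requests. So $\mathrm{cost}\ge2N-1\ge N=2d$, and $V(u')\ge V(c)-d$; the sum is at least $d+V(c)=d(u,c)+V(c)$, since $u\in\{a,b\}$.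
\end{proof}

\subsection{Lower bound}

The \emph{stages} of the game are the states $O_x$ and $Z$ and the moments just before a request $x_k$ of a run ($1\le k\le N$). A \emph{step} leads from one stage to the next: from $Z$ it is the random request at $a$ or $b$; from $O_x$ it is the block $y,c,y,c$; from the moment before $x_k$ with $k\le N-1$ it is the request $x_k$, the toss of the stopping coin, and the request $c$ in case of stopping; from the moment before $x_N$ it is $x_N$, $(ab)^N$, $c$. The rise of the level in a run is charged to the step that ends the run.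

We attach to each stage a function $V(u)$ of the hole $u$. It should be thought of as a lower bound, up to a common constant, for the expected future cost minus $\alpha$ times the future rise of the level. For the states take
\[
V_{O_x}(u)=d(u,x),\qquad V_Z(a)=V_Z(b)=\tfrac12,\quad V_Z(c)=d .
\]
Just before the request $x_k$ of a run, with $x_{k+1}$ the other point of $\{a,b\}$, take $V=U_{k-1}$, where
\[
U_{k-1}(x_k)=C_{k-1},\qquad U_{k-1}(x_{k+1})=C_{k-1}-1,\qquad U_{k-1}(c)=C_{k-1}-d
\]
and
\[
C_{N-1}=N+\tfrac12-\alpha N,\qquad C_{k-1}=1-\tfrac{\alpha k}N+\nu C_k\quad(1\le k\le N-1).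
\]
All these functions are $1$-Lipschitz. We claim that for every lazy deterministic strategy and every stage, conditionally on the past and with $u,u'$ the hole before and after the step,
\begin{equation}\label{eq:sub}
V(u)\le\mathbb E\bigl[\text{cost of the step}+V_{\rm next}(u')-\alpha\cdot(\text{rise of the level})\bigr].
\end{equation}

\emph{$Z$.} From hole $a$, a request at $b$ forces no move and leads to $O_a$, with value $0$. A request at $a$ leads to $O_b$, and the total is $1+0$ (move to $b$) or $d+d$ (move to $c$), hence at least $1$. The mean is at least $\frac12$. Hole $b$ is symmetric. From hole $c$ nothing moves and the next value is $d$.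

\emph{Request $x_k$, $k\le N-1$.} Let $y'=x_{k+1}$. If the adversary stops, it requests $c$ and goes to $O_{y'}$ with a rise of $k$. From a hole $u\in\{a,b\}$ the total is $d(u,y')-\alpha k$; from $c$ it is at least $d-\alpha k=d(c,y')-\alpha k$. So after request $x_k$, before the coin is tossed, the value at $u$ is at least
\[
A_k(u)=\tfrac1N\bigl(d(u,y')-\alpha k\bigr)+\nu U_k(u).
\]
Since $U_k(y')=C_k$ and $U_k(c)=C_k-d$, we have $A_k(y')=-\frac{\alpha k}N+\nu C_k=C_{k-1}-1$ and
\[
A_k(c)-A_k(y')=\tfrac dN-\nu d=\tfrac{2d}N-d=1-d .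
\]
This is where $2d=N$ is used: it makes $1+A_k(y')=d+A_k(c)$, so from hole $x_k$ both moves are equally good, with value $1+A_k(y')=C_{k-1}$. From $y'$ the value is $A_k(y')=C_{k-1}-1$, and from $c$ it is $A_k(c)=C_{k-1}-d$. These are the values of $U_{k-1}$.

\emph{Request $x_N$.} Before the last request $c$ of the run the value is at least $\frac12-\alpha N$ at $a,b$ and $d+\frac12-\alpha N$ at $c$, which is $1$-Lipschitz. By Lemma~\ref{lem:force} the value at $u$ after request $x_N$ is at least $A_N(u)=d(u,c)+d+\frac12-\alpha N$. Let $y'$ be the point of $\{a,b\}$ other than $x_N$. From $x_N$ we get at least $\min(1+A_N(y'),d+A_N(c))=2d+\frac12-\alpha N=C_{N-1}$; from $y'$ we get $A_N(y')=C_{N-1}\ge C_{N-1}-1$; from $c$ we get $A_N(c)=C_{N-1}-d$.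

\emph{The block $y,c,y,c$ in $O_x$.} By Lemma~\ref{lem:force} with $V=U_0$, the right side of \eqref{eq:sub} is at least $d(u,x)+C_0$. So \eqref{eq:sub} holds if $C_0=0$. Unrolling the recursion,
\[
C_0=\sum_{k=1}^{N-1}\nu^{k-1}\Bigl(1-\frac{\alpha k}N\Bigr)+\nu^{N-1}\bigl(N+\tfrac12-\alpha N\bigr).
\]
Here $\sum_{k=1}^{N-1}\nu^{k-1}=N(1-\nu^{N-1})$. The factor of $-\alpha$ is the expected number of requests $x_k$ in a run, $\sum_{k=1}^{N-1}\frac kN\nu^{k-1}+N\nu^{N-1}=\sum_{k=1}^N\nu^{k-1}=N(1-\nu^N)$, since the $k$-th one is made with probability $\nu^{k-1}$. Therefore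
\[
C_0=N+\tfrac12\nu^{N-1}-\alpha N(1-\nu^N),
\]
which is $0$ for $\alpha=R_N$.

\emph{Conclusion.} Fix a number of runs. Iterating \eqref{eq:sub}, whose values are bounded, we get $\mathbb E[\mathrm{cost}]\ge R_N\,\mathbb E[m]-O(1)$ for every lazy deterministic strategy, where $m$ is the final level and the bound $O(1)$ is independent of the number of runs. By Section~\ref{sec:prelim}, and averaging over the coins of the algorithm, it holds for every randomized on-line algorithm. At the end $\mathrm{opt}=\min W=m$. Every run raises $m$ by at least $1$, and a step in $Z$ is followed by a run, so $\mathbb E[m]\to\infty$ with the number of runs. If an algorithm were $\alpha'$-competitive with $\alpha'<R_N$, averaging over the adversary's sequences would give $\mathbb E[\mathrm{cost}]\le\alpha'\,\mathbb E[m]+C$, a contradiction for many runs. This proves Theorem~\ref{thm:iso}. \qed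

\section{The criterion at $E=e$: triangles with $n\ge\frac12$}\label{sec:large}

\begin{proposition}\label{prop:E}
For $E=e$, the inequalities (T1)--(T3) hold strictly, for every triangle.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:crit} and~\ref{prop:E}]
The intervals in (T1)--(T3) are compact, and the $B_i$ are continuous in $w$ and $E$ jointly. So if (T1)--(T3) hold strictly for $E=e$, they hold for some $E>e$. By Proposition~\ref{prop:crit} the ratio is at most $\frac E{E-1}<\frac e{e-1}$.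
\end{proof}

The proof of Proposition~\ref{prop:E} occupies the rest of the paper. From now on $E=e$, so $\kappa=e+(e-1)\omega n$. Between consecutive breakpoints, $B_1$ (breakpoints of $g$) and $B_2,B_3$ (breakpoints of $f$) are linear, so positivity at breakpoints suffices. If $n\ge\frac12$, only the first few breakpoints matter, and they are treated in this section. As $n\to0$ the number of relevant breakpoints is unbounded; for $n<\frac12$, Section~\ref{sec:small} compares $f,g$ with exponentials instead.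

The value at a breakpoint is a polynomial in $n$ with coefficients depending on $\theta$ or $\eta$. In most cases below we bound it from below by a quadratic $1-c_1n+c_2n^2$, which is positive for all $n$ if $4c_2>c_1^2$. Then $4c_2-c_1^2$ is itself a polynomial in one variable, and we repeat the procedure. The tools are
\begin{equation}\label{eq:tool}
t^3\ge2t_0t^2-t_0^2t,\qquad t^4\ge3t_0^2t^2-2t_0^3t\qquad(t\ge0,\ t_0>0),
\end{equation}
where the differences are $t(t-t_0)^2$ and $t(t-t_0)^2(t+2t_0)$. For $t\ge0$ we may also enlarge $c_1$ or reduce $c_2$. Intermediate decimals are rounded to the digits shown; in the final quadratics and in the numbers compared for their discriminants we round in the unfavorable direction.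

\subsection{Values at breakpoints}

By \eqref{eq:fg} and \eqref{eq:period},
\begin{equation}\label{eq:bpv}
\begin{gathered}
f(q)=q,\quad f(n)=n+p^2,\quad f(n+q)=q+P(n+q^2),\\
f(2n)=(1+Y)(n+p^2),\quad f(2n+q)=q+P(1+Y)(n+q^2),\\
g(p)=p,\quad g(n)=n+q^2,\quad g(n+p)=p+Q(n+p^2),\\
g(2n)=(1+Y)(n+q^2),\quad g(2n+p)=p+Qf(2n).
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:bp}
For all $0\le p\le q\le1$, $q>0$, the following are positive: $B_2(q)$; $B_2(n)$ and $B_3(n)$; $B_3(n+q)$ and $B_2(n+q)$; $B_3(2n)$ and $B_2(2n)$; $B_3(2n+q)$; $B_1(n)$, $B_1(n+p)$ and $B_1(2n)$. If $n\ge\frac12$, also $B_1(2n+p)>0$.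
\end{lemma}

\begin{proof}
We substitute $q=\theta n$, $p=\eta n$, $Y=1+n+\omega n^2$ and use \eqref{eq:rel}.

\smallskip\noindent\textbf{(i) $B_2(q)$.} This is $P+Qq-\kappa q=1+n+q^2-eq-(e-1)\omega nq=1-(e\theta-1)n+\theta^2(1-(e-1)\eta)n^2$, and
\[
4c_2-c_1^2=4(e-1)\theta^3-(e^2+4e-8)\theta^2+2e\theta-1 .
\]
The derivative $12(e-1)\theta^2-2(e^2+4e-8)\theta+2e$ has negative discriminant, as $4(e^2+4e-8)^2<421.3<448.3<96e(e-1)$. So the cubic is increasing, and at $\theta=\frac12$ it is $\frac{2+2e-e^2}4=\frac{3-(e-1)^2}4>0$.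

\smallskip\noindent\textbf{(ii) $B_2(n)$, $B_3(n)$.} As $\kappa n=en+(e-1)pq$,
\begin{align*}
B_2(n)&=1+p+(1+q)(n+p^2)-en-(e-1)pq\\
&=1-(e-2)p-(e-1)q+p^2+q^2+p^2q-(e-2)pq .
\end{align*}
With $h=\frac{e-2}2$ this equals $(1+q)(p-h)^2+q^2-(e-1+h^2)q+1-h^2$. Here $e-1+h^2=\frac{e^2}4$ and $1-h^2=\frac{e(4-e)}4$, so the quadratic in $q$ is positive if $\frac{e^4}{16}<e(4-e)$, that is, if $e^3+16e<64$; and $e^3+16e<63.6$. Finally $B_3(n)=B_2(n)+q(P-n)=B_2(n)+q(1-q)>0$, since $q\le1$.

\smallskip\noindent\textbf{(iii) $B_3(n+q)$.} Since $P+q=1+n$,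
\begin{align*}
B_3(n+q)&=Q(1+n)+Y(n+q^2)-(\kappa+q)(n+q)\\
&=(1+\theta n)(1+n)+(1+n+\omega n^2)(n+\theta^2n^2)-\bigl(e+(e-1)\omega n+\theta n\bigr)(1+\theta)n .
\end{align*}
The second product is $n+(1+\theta^2)n^2+\theta n^3+\omega\theta^2n^4$, because $\theta^2+\omega=\theta$. With $\omega(1+\theta)=\theta-\theta^3$ we get
\begin{equation}\label{eq:B3nq}
B_3(n+q)=1-[(e-2)+(e-1)\theta]n+[1-(e-1)\theta+(e-1)\theta^3]n^2+\theta n^3+\omega\theta^2n^4 .
\end{equation}
Drop the last term and apply \eqref{eq:tool} with $n_0=\frac34$: $c_1=0.71828+2.28078\,\theta$, $c_2=1-0.21828\,\theta+1.71828\,\theta^3$, and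
\[
4c_2-c_1^2=3.48407-4.14962\,\theta-5.20197\,\theta^2+6.87313\,\theta^3\ge3.4840-8.2247\,\theta+5.3826\,\theta^2>0 ,
\]
by \eqref{eq:tool} with $\theta_0=0.77$ and $67.65<75.01$.

\smallskip\noindent\textbf{(iv) $B_2(n+q)$.} This is $B_3(n+q)-q(P-n-q)=B_3(n+q)-q(1-2q)=B_3(n+q)-\theta n+2\theta^2n^2$. From \eqref{eq:B3nq} without its last term and \eqref{eq:tool} with $n_0=0.65$: $c_1=0.71828+3.14078\,\theta$, $c_2=1-0.41828\,\theta+2\theta^2+1.71828\,\theta^3$, and
\[
4c_2-c_1^2=3.48407-6.18506\,\theta-1.86451\,\theta^2+6.87313\,\theta^3\ge3.4840-9.0890\,\theta+7.0705\,\theta^2>0 ,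
\]
with $\theta_0=0.65$ and $82.62<98.5$.

\smallskip\noindent\textbf{(v) $B_3(2n)$.} Here
\[
B_3(2n)=Y+Q(2+n+\omega n^2)(n+\eta^2n^2)-2\bigl(e+(e-1)\omega n+\theta n\bigr)n .
\]
As $\theta+\eta^2=1-\omega$, we have $(1+\theta n)(1+\eta^2n)=1+(1-\omega)n+\omega\eta n^2$. Multiplying by $n(2+n+\omega n^2)$ and using $\eta-\omega=\eta^2$ gives
\[
2n+(3-2\omega)n^2+(1+2\omega\eta)n^3+\omega(1+\eta^2)n^4+\omega^2\eta n^5 .
\]
Since $\omega+3-2\omega-2(e-1)\omega-2\theta=1+2\eta-(2e-1)\omega$, it follows that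
\begin{equation}\label{eq:B32n}
B_3(2n)=1-(2e-3)n+[1+2\eta-(2e-1)\omega]n^2+(1+2\omega\eta)n^3+\omega(1+\eta^2)n^4+\omega^2\eta n^5 .
\end{equation}
Keep only $\omega n^4$ of the last two terms and apply \eqref{eq:tool} with $n_0=\frac58$. First, $c_1=2.827189+\omega(0.488281+0.78125\,\eta)\le2.8272+0.5158\,\eta$, because $\omega=\eta(1-\eta)$ and $(1-\eta)(0.488281+0.78125\,\eta)$ has maximum $0.51575$, at $\eta=0.1875$. Second, $c_2=2.25+2\eta-3.264689\,\omega+2.5\,\omega\eta=2.25-1.264689\,\eta+5.764689\,\eta^2-2.5\,\eta^3$. For $0\le\eta\le\frac12$, the inequality $(\eta-0.2)^2(\frac12-\eta)\ge0$ says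
\begin{equation}\label{eq:eta3}
\eta^3\le0.9\,\eta^2-0.24\,\eta+0.02 .
\end{equation}
Hence
\[
4c_2-c_1^2\ge1.0069-7.9753\,\eta+22.7927\,\eta^2-10\,\eta^3\ge0.8069-5.5753\,\eta+13.7927\,\eta^2>0 ,
\]
as $31.09<44.51$.

\smallskip\noindent\textbf{(vi) $B_2(2n)$.} As $q(P-2n)=\theta n+\theta(\eta-2)n^2=\theta n-\theta(1+\theta)n^2$, we have $B_2(2n)=B_3(2n)-\theta n+\theta(1+\theta)n^2$. Since $1+2\eta+\theta+\theta^2=3-\omega$, \eqref{eq:B32n} gives
\[
B_2(2n)=1-(2e-3+\theta)n+(3-2e\omega)n^2+(1+2\omega\eta)n^3+\omega(1+\eta^2)n^4+\omega^2\eta n^5 .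
\]
Again keep only $\omega n^4$ of the last two terms, and take $n_0=0.55$. Then $c_1=3.739064-\eta+\omega(0.33275+0.605\,\eta)\le3.7391-0.6366\,\eta$, as $(1-\eta)(0.33275+0.605\,\eta)\le0.3634$ (the maximum is at $\eta=0.225$), and $c_2=4.1-4.529064\,\omega+2.2\,\omega\eta$. So, by \eqref{eq:eta3} in the second step,
\[
4c_2-c_1^2\ge2.4191-13.3557\,\eta+26.5109\,\eta^2-8.8\,\eta^3\ge2.2431-11.2437\,\eta+18.5909\,\eta^2>0 ,
\]
as $126.5<166.8$.

\smallskip\noindent\textbf{(vii) $B_3(2n+q)$.} By \eqref{eq:bpv} and $P+q=1+n$,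
\[
B_3(2n+q)=Q(1+n)+Y(1+Y)(n+q^2)-\bigl(e+(e-1)\omega n+\theta n\bigr)(2+\theta)n ,
\]
and $Y(1+Y)=2+3n+(1+3\omega)n^2+2\omega n^3+\omega^2n^4$. With $\omega(2+\theta)=2\theta-\theta^2-\theta^3$, the coefficients are as follows:
\begin{itemize}
\item of $n$: $\ (1+\theta)+2-e(2+\theta)=-(2e-3)-(e-1)\theta$;
\item of $n^2$: $\ \theta+3+2\theta^2-(e-1)(2\theta-\theta^2-\theta^3)-2\theta-\theta^2=3-(2e-1)\theta+e\theta^2+(e-1)\theta^3$;
\item of $n^3$: $\ 1+3\omega+3\theta^2=1+3\theta$;
\item of $n^4$: $\ 2\omega+\theta^2(1+3\omega)=2\theta-\theta^2+3\omega\theta^2\ge\theta$;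
\item of $n^5$ and $n^6$: nonnegative.
\end{itemize}
Replace the coefficient of $n^4$ by $\theta$ and drop the terms with $n^5,n^6$. With $n_0=\frac12$: $c_1=2e-2.75+e\theta$, $c_2=4+(4.75-2e)\theta+e\theta^2+(e-1)\theta^3$, and
\[
4c_2-c_1^2=8.78238-17.35193\,\theta+3.48407\,\theta^2+6.87313\,\theta^3\ge8.7823-21.2181\,\theta+13.7937\,\theta^2>0 ,
\]
with $\theta_0=\frac34$ and $450.3<484.5$.

\smallskip\noindent\textbf{(viii) $B_1(n+p)$.} As $P(1+g(n+p))=P^2+Y(n+p^2)$,
\[
B_1(n+p)=(1+\eta n)^2+(1+n+\omega n^2)(n+\eta^2n^2)-\bigl(e+(e-1)\omega n\bigr)(1+\eta)n ,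
\]
and with $\omega(1+\eta)=\eta-\eta^3$, $\eta^2+\omega=\eta$ this equals
\[
1-[(e-1)+(e-2)\eta]n+[1-(e-1)\eta+2\eta^2+(e-1)\eta^3]n^2+\eta n^3+\omega\eta^2n^4 .
\]
Drop the last term and take $n_0=0.85$: $c_1=1.71828+1.44078\,\eta$, $c_2=1-0.01828\,\eta+2\eta^2+1.71828\,\eta^3$, and
\[
4c_2-c_1^2=1.04751-5.02447\,\eta+5.92415\,\eta^2+6.87313\,\eta^3\ge1.0475-5.6431\,\eta+10.0480\,\eta^2>0 ,
\]
with $\eta_0=0.3$ and $31.85<42.1$.

\smallskip\noindent\textbf{(ix) The other values of $B_1$.} We have $B_1-B_2=Pg-Qf$, and by \eqref{eq:bpv}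
\[
Pg(n)-Qf(n)=P(n+q^2)-Q(n+p^2)=q^2-p^2-n(q-p)+pq(q-p)=pq(q-p)\ge0 .
\]
So $B_1(n)\ge B_2(n)>0$, and likewise $B_1(2n)-B_2(2n)=(1+Y)pq(q-p)\ge0$ gives $B_1(2n)>0$. Finally $1+g(2n+p)=P+Qf(2n)=B_2(2n)+2\kappa n$, whence $B_1(2n+p)=PB_2(2n)+2\kappa nP-\kappa(2n+p)=PB_2(2n)+\kappa p(2n-1)$, which is positive if $n\ge\frac12$.
\end{proof}

In the next two subsections, (i)--(ix) refer to the parts of this proof.

\subsection{The case $n\ge1$}

\emph{(T1).} As $p\le1\le n$, the interval $[1,P]$ lies in $[p,n+p]$, with breakpoints $p,n,n+p$. By Lemma~\ref{lem:bp} only $B_1(p)$ is left. Since $q\le1$, $\theta=\frac q{p+q}\le\frac1{1+p}$, so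
\[
B_1(p)=P^2-\kappa p=1-(e-2)p+p^2-(e-1)\theta p^2\ge1-(e-2)p-\frac{p^2\bigl((e-2)-p\bigr)}{1+p}.
\]
If $p\ge e-2$, this is at least $1-(e-2)>0$. Otherwise it is at least $1-(e-2)^2-\frac4{27}(e-2)^3>0.4$, where $\frac4{27}(e-2)^3$ is the maximum of $p^2((e-2)-p)$.

\emph{(T2).} Here $q\le1$, and $q\ge\frac n2\ge\frac12$ gives $P=1+p\le p+2q=n+q$. So $[1,P]\subset[q,n+q]$, with breakpoints $q,n,n+q$; use (i), (ii), (iv).

\emph{(T3).} Here $n\le P$ since $q\le1$, and $Q\le n+q$. So $[P,Q]\subset[n,n+q]$; use (ii) and (iii).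

\subsection{The case $\frac12\le n<1$}

\emph{(T1).} $[1,P]\subset[n,2n+p]$, with breakpoints $n,n+p,2n,2n+p$; use (viii) and (ix).

\emph{(T2).} $[1,P]\subset[n,2n+q]$, with breakpoints $n,n+q,2n,2n+q$. Use (ii), (iv), (vi), and $B_2(2n+q)=B_3(2n+q)-q(P-2n-q)=B_3(2n+q)+q(p+3q-1)>0$, which follows from (vii) and $p+3q=n+2q\ge2n\ge1$.

\emph{(T3).} $[P,Q]\subset[n,2n+q]$; use (ii), (iii), (v), (vii).

\section{The criterion at $E=e$: triangles with $n<\frac12$}\label{sec:small}

As $n\to0$ we have $f(w),g(w)\to e^w-1$ and $\kappa\to e$, and each of $B_1,B_2,B_3$ tends to $e^w-ew$. This function touches zero at $w=1$, the common limit of the intervals in (T1)--(T3). So near the corner $(0,0)$ the margin is only of order $n$, and both $f,g$ and the tangent-line inequality must be controlled to first order in $n$. Step~1 bounds $f$ and $g$ below by exact exponentials; Step~2 is the tangent-line inequality; the remaining steps compute the coefficient of $n$ and bound the error.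

Put $\delta=\theta-\eta=\frac{q-p}n\in[0,1]$, so that
\[
\theta=\tfrac{1+\delta}2,\qquad\eta=\tfrac{1-\delta}2,\qquad\omega=\tfrac{1-\delta^2}4 .
\]
Further, let
\[
L=\frac{\ln Y}n,\quad\Lambda=\frac1L,\quad A=e^{Lp},\quad\varepsilon=\frac{q(q-p)}{n+pq}=\frac{\theta\delta n}{1+\omega n},\quad\gamma=1+\varepsilon,\quad D=\gamma+p=P+\varepsilon,\quad\varphi=\frac DQ .
\]
Then $\gamma=\frac{n+q^2}{n+pq}$. The identities
\[
n+q^2+p(n+pq)=(1+q)(n+p^2),\qquad n+p^2+q(n+pq)=(1+p)(n+q^2)
\]
give $\varphi=\frac{n+p^2}{n+pq}$ and $q+\varphi=P\gamma$. Also $L\le1$, because $Y=(1+p)(1+q)\le e^n$.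

\subsection*{Step 1: exponential minorants}

Since $Y-1=n+pq$, we have $(Y-1)\varphi=n+p^2$ and $(Y-1)\gamma=n+q^2$. So by \eqref{eq:period} the functions $F=f+\varphi$ and $G=g+\gamma$ satisfy $F(v+n)=YF(v)$ and $G(v+n)=YG(v)$. They grow by the factor $Y=e^{Ln}$ over each period, and to compare them with $e^{Lv}$ we only need their values at the breakpoints of one period.

\emph{Claim: $\gamma(A-1)\ge p$.} This is trivial if $p=0$. Let $p>0$. From $\ln A=\frac pn(\ln P+\ln Q)$,
\begin{equation}\label{eq:A}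
A=P\exp\Bigl(-\mu\Bigl(\frac{\ln P}p-\frac{\ln Q}q\Bigr)\Bigr).
\end{equation}
Now $\ln(1+u)\le\frac{u(2+u)}{2(1+u)}=\frac12\bigl(1+u-\frac1{1+u}\bigr)$ for $u\ge0$, since both sides vanish at $0$ and the derivative of the right side is $\frac12\bigl(1+\frac1{(1+u)^2}\bigr)\ge\frac1{1+u}$. Therefore
\[
-\Bigl(\frac{\ln(1+u)}u\Bigr)'=\frac{\ln(1+u)}{u^2}-\frac1{u(1+u)}\le\frac1{2(1+u)} .
\]
Integrating over $[p,q]$, $\frac{\ln P}p-\frac{\ln Q}q\le\frac12\ln\frac QP\le\frac{q-p}{2P}$, so $A\ge P\bigl(1-\frac{\mu(q-p)}{2P}\bigr)=P-\frac{\mu(q-p)}2$. On the other hand $\frac p\gamma=p-p\frac\varepsilon{1+\varepsilon}$ with $p\frac\varepsilon{1+\varepsilon}=\frac{pq(q-p)}{n+q^2}\ge\frac{pq(q-p)}{2n}=\frac{\mu(q-p)}2$, because $q^2\le n$. So $A-1\ge\frac p\gamma$, as claimed.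

By the claim, $\gamma A\ge\gamma+p=D$. At the breakpoints of one period,
\[
F(0)=\varphi,\qquad F(q)=q+\varphi=P\gamma\ge\frac{PD}A=\varphi\frac YA=\varphi e^{Lq},\qquad G(0)=\gamma\ge\frac DA,\qquad G(p)=D=\frac DAe^{Lp} .
\]
So $F(v)\ge\varphi e^{Lv}$ and $G(v)\ge\frac DAe^{Lv}$ at all breakpoints. A piecewise linear function that lies above a convex function at its breakpoints lies above it everywhere, so these inequalities hold for all $v\ge0$. With $Q\varphi=D=P+\varepsilon$ and $\gamma=1+\varepsilon$ they give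
\begin{equation}\label{eq:min}
\begin{gathered}
B_2(w)\ge De^{Lw}-\varepsilon-\kappa w,\qquad B_3(w)\ge De^{Lw}+c_3-(\kappa+q)w,\\
P(1+g(w))\ge\tfrac PADe^{Lw}-P\varepsilon ,
\end{gathered}
\end{equation}
where $c_3=PQ-D=qP-\varepsilon\ge0$, as $\varepsilon\le\theta\delta n=q\delta\le q$.

\subsection*{Step 2: the tangent line}

\begin{lemma}\label{lem:tan}
If $D,X>0$ and $eD(X+c)>X^2$, then $De^u+c>Xu$ for all real $u$.
\end{lemma}
\begin{proof}
The minimum of $De^u-Xu$, attained at $u=\ln\frac XD$, is $X-X\ln\frac XD=-X\ln\frac X{eD}\ge X-\frac{X^2}{eD}>-c$.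
\end{proof}

Put $X=\kappa\Lambda$ and $X_3=(\kappa+q)\Lambda$. With $u=Lw$, \eqref{eq:min} and the lemma (with $c=-\varepsilon$ and $c=c_3$, respectively) show that (T2) and (T3) hold strictly if
\begin{align}
eD&>\frac{X^2}{X-\varepsilon}=X+\varepsilon+\frac{\varepsilon^2}{X-\varepsilon}\qquad(X>\varepsilon),\label{eq:S2}\\
eD&>\frac{X_3^2}{X_3+c_3}=X_3-c_3+\frac{c_3^2}{X_3+c_3}.\label{eq:S3}
\end{align}

\subsection*{Step 3: bounds for $\Lambda$ and $X$}

For $s\ge0$ we have $\ln(1+s)\ge\frac{3s(2+s)}{6+6s+s^2}$: both sides vanish at $0$, and the derivative of the difference is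
\[
\frac1{1+s}-\frac{36+36s+12s^2}{(6+6s+s^2)^2}=\frac{s^4}{(1+s)(6+6s+s^2)^2}\ge0 .
\]
Hence, for $s>0$,
\[
\frac1{\ln(1+s)}\le\frac1s+\frac13+\frac1{3(2+s)}\le\frac1s+\frac12-\frac s{12}\Bigl(1-\frac s2\Bigr),
\]
the last step being $\frac1{1+s/2}\le1-\frac s2+\frac{s^2}4$. Take $s=Y-1=n(1+\omega n)$. Since $n\le s\le n(1+\frac n4)<1$ and $s(1-\frac s2)$ increases on $[0,1]$, we get $s(1-\frac s2)\ge n(1-\frac n2)\ge\frac34n$ and
\[
\Lambda\le\bar\Lambda:=\frac1{1+\omega n}+\frac n2-\frac{n^2}{16}.
\]
Next, $\kappa=e(1+\omega n)-\omega n$, so $\frac\kappa{1+\omega n}\le e-\omega n+\omega^2n^2$. Multiplying out $\kappa\bigl(\frac n2-\frac{n^2}{16}\bigr)$ and dropping the term $-\frac{(e-1)\omega n^3}{16}$, we find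
\[
X\le\kappa\bar\Lambda\le\bar X:=e+n\Bigl(\frac e2-\omega\Bigr)+n^2\xi,\qquad\xi=\omega^2+\frac{(e-1)\omega}2-\frac e{16}.
\]
In terms of $\delta$,
\begin{equation}\label{eq:xi}
\xi=\frac{e-1}{16}-\frac e8\delta^2+\frac1{16}\delta^4,\qquad(e-1)\omega\theta\delta=\frac{e-1}8(\delta+\delta^2-\delta^3-\delta^4).
\end{equation}
We also note that $X\ge e$, as $\Lambda\ge1$ and $\kappa\ge e$; that $\varepsilon\le\theta\delta n\le n<\frac12$; and that $\bar X-e\ge n\bigl(\frac e2-\frac14-\frac12\cdot\frac e{16}\bigr)\ge n\ge\varepsilon$.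

\subsection*{Step 4: proof of (T2)}

The right side of \eqref{eq:S2} increases with $X$ for $X>2\varepsilon$, and $X\ge e>2\varepsilon$. So we may replace $X$ by $\bar X$, and then $\frac{\varepsilon^2}{\bar X-\varepsilon}\le\frac{\varepsilon^2}e$. As $eD=e+e\eta n+e\varepsilon$ and $\theta\delta n(1-\omega n)\le\varepsilon\le\theta\delta n$,
\begin{equation}\label{eq:first}
eD-\bar X-\varepsilon=n\Bigl(e\eta-\frac e2+\omega\Bigr)+(e-1)\varepsilon-n^2\xi\ge n\mathcal L-n^2\bigl[\xi+(e-1)\omega\theta\delta\bigr],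
\end{equation}
where the first-order coefficient is
\[
\mathcal L=e\eta+(e-1)\theta\delta-\frac e2+\omega=\frac14-\frac\delta2+\Bigl(\frac e2-\frac34\Bigr)\delta^2 .
\]
It therefore suffices that $\mathcal L>n\bigl[\xi+(e-1)\omega\theta\delta+\frac{\theta^2\delta^2}e\bigr]$. With $\theta^2\delta^2=\frac14(\delta^2+2\delta^3+\delta^4)$ and \eqref{eq:xi}, the coefficients of $\delta^2,\delta^3,\delta^4$ in the bracket are $-\frac18+\frac1{4e}$, $-\frac{e-1}8+\frac1{2e}$ and $\frac1{16}-\frac{e-1}8+\frac1{4e}$, all negative. So the bracket is at most $\frac{e-1}{16}(1+2\delta)$, and as $n<\frac12$ it suffices that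
\[
\mathcal L-\frac{e-1}{32}(1+2\delta)\ge0.1963-0.6074\,\delta+0.6091\,\delta^2>0 ,
\]
which is true as $0.3690<0.4782$. This proves (T2) strictly.

\subsection*{Step 5: proof of (T3)}

The right side of \eqref{eq:S3} is nondecreasing in $X_3>0$, as $c_3\ge0$, so we may replace $X_3$ by $\bar X_3:=\bar X+q\bar\Lambda\ge X_3$. To bound the denominator below, note that $\ln(1+u)\le u-\frac{u^2}3$ for $0\le u\le\frac12$, since the difference has derivative $u\bigl(\frac1{1+u}-\frac23\bigr)\ge0$. Hence, as $p^2+q^2\ge\frac{n^2}2$,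
\begin{equation}\label{eq:L}
L\le1-\frac{p^2+q^2}{3n}\le1-\frac n6 .
\end{equation}
So $\Lambda\ge1+\frac n6$, and with $q\ge\frac n2$ we get $\bar X_3\ge X_3\ge\bigl(e+\frac n2\bigr)\bigl(1+\frac n6\bigr)\ge e+0.95\,n$. Since $q\bar\Lambda-c_3=q(\bar\Lambda-P)+\varepsilon$, \eqref{eq:S3} follows from
\[
eD-\bar X-\varepsilon>q(\bar\Lambda-P)+\frac{c_3^2}{e+0.95\,n}.
\]
Here $\frac1{1+\omega n}\le1-\omega n+\omega^2n^2$ and $\omega^2\le\frac1{16}$ give
\[
\bar\Lambda-P\le n\Bigl(\frac12-\omega-\eta\Bigr)=n\Bigl(-\frac14+\frac\delta2+\frac{\delta^2}4\Bigr),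
\]
and, as $1-\delta=2\eta$ and $\varepsilon\ge\theta\delta n(1-\omega n)$,
\[
c_3=qP-\varepsilon\le\theta n[1+\eta n-\delta+\delta\omega n]=\omega n[2+n(1+\delta\theta)]\le nZ,\qquad Z=\omega\Bigl(\frac52+\frac{\delta\theta}2\Bigr).
\]
By \eqref{eq:first}, after division by $n$, it suffices that
\[
\mathcal L>nK+\frac{nZ^2}{e+0.95\,n},\qquad K=\xi+(e-1)\omega\theta\delta+\theta\Bigl(-\frac14+\frac\delta2+\frac{\delta^2}4\Bigr).
\]
The last term of $K$ is $\frac18(-1+\delta+3\delta^2+\delta^3)$, so by \eqref{eq:xi}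
\[
K=-\frac{3-e}{16}+R,\qquad R=\frac e8\delta+\frac14\delta^2-\frac{e-2}8\delta^3-\frac{2e-3}{16}\delta^4 .
\]
On $[0,1]$ we have $R\ge0$, because $\frac{e-2}8+\frac{2e-3}{16}<\frac14$; so $nK\le nR\le\frac12R$. Moreover $\frac n{e+0.95\,n}\le0.1566$ for $n<\frac12$, and
\[
0\le Z=\frac{(1-\delta^2)(10+\delta+\delta^2)}{16}\le\frac{10+\delta-9\delta^2}{16},\qquad Z^2\le\frac{100+20\delta-179\delta^2-18\delta^3+81\delta^4}{256}.
\]
So $\mathcal L-nK-\frac{nZ^2}{e+0.95n}$ is at least
\[
0.18882-0.68213\,\delta+0.59363\,\delta^2+0.05590\,\delta^3+0.02659\,\delta^4\ge0.18882-0.70276\,\delta+0.66947\,\delta^2>0 ,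
\]
by \eqref{eq:tool} with $t_0=\frac12$ and $0.49388<0.50563$. This proves (T3) strictly.

\subsection*{Step 6: proof of (T1)}

By Step 4 and Lemma~\ref{lem:tan}, $De^{Lw}>\kappa w+\varepsilon$ for all $w$. So by \eqref{eq:min}
\[
B_1(w)>\frac PA(\kappa w+\varepsilon)-P\varepsilon-\kappa w=\frac1A\bigl[(P-A)\kappa w-P\varepsilon(A-1)\bigr].
\]
It remains to see that the bracket is nonnegative for $w\ge1$. If $p=0$, then $P=A=1$ and the bracket is $0$. If $p=q$, then $A=\sqrt Y=P$ and $\varepsilon=0$, and it is $0$ again. Let $0<p<q$. Both terms are then of the order of $\mu(q-p)$, and we compare their factors.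

From $\ln(1+u)\ge\frac{2u}{2+u}$ (the difference of the two sides vanishes at $0$ and has derivative $\frac{u^2}{(1+u)(2+u)^2}$) we get
\[
-\Bigl(\frac{\ln(1+u)}u\Bigr)'\ge\frac2{u(2+u)}-\frac1{u(1+u)}=\frac1{(1+u)(2+u)}=\frac1{1+u}-\frac1{2+u}.
\]
The function on the right is convex, since its second derivative is $\frac2{(1+u)^3}-\frac2{(2+u)^3}>0$. So its integral over $[p,q]$ is at least $q-p$ times its value at the midpoint $\frac n2$. With \eqref{eq:A},
\[
\frac PA-1\ge\ln\frac PA=\mu\Bigl(\frac{\ln P}p-\frac{\ln Q}q\Bigr)\ge\frac{\mu(q-p)}{(1+\frac n2)(2+\frac n2)} .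
\]
In particular $P>A$, so for $w\ge1$ we have $(P-A)\kappa w\ge A\kappa\frac{\mu(q-p)}{(1+n/2)(2+n/2)}$. On the other hand $A-1\le A\ln A=ApL$ and $\varepsilon=\frac{q(q-p)}{n(1+\mu)}$, so $P\varepsilon(A-1)\le PAL\frac{\mu(q-p)}{1+\mu}$. Hence it suffices that
\[
\kappa(1+\mu)\ge PL\Bigl(1+\frac n2\Bigr)\Bigl(2+\frac n2\Bigr).
\]
By \eqref{eq:L},
\[
L\Bigl(1+\frac n2\Bigr)\Bigl(2+\frac n2\Bigr)\le\Bigl(1-\frac n6\Bigr)\Bigl(2+\frac32n+\frac14n^2\Bigr)=2+\frac76n-\frac{n^3}{24}\le2.5834 ,
\]
and $\kappa(1+\mu)=(e+(e-1)\mu)(1+\mu)\ge e+(2e-1)\mu\ge e+2.218\,p$, as $\mu=\theta p\ge\frac p2$. Since $p\le\frac n2\le\frac14$, we have $e+2.218\,p-2.5834(1+p)\ge0.134-0.366\,p>0$. This proves (T1) strictly and completes the proof of Proposition~\ref{prop:E}, and with it that of Theorem~\ref{thm:main}. \qed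

\begin{thebibliography}{1}
\bibitem{pandora} ``Competitive Randomized Algorithms For Nonuniform Problems'', \texttt{https://github.com/khasion/pandoras-box}.
\end{thebibliography}

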